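# Adjoints of differential operators on the base affine space $N_+\backslash G$

## 1. The Gaussian weight on $\mathbb C^2\setminus 0$

Let $G=SL_2(\mathbb C)$ and let $N_+$ be the group of upper unitriangular matrices. The map $g\mapsto g^{-1}e_1$ is constant on the cosets $N_+g$, because $n^{-1}e_1=e_1$ for $n\in N_+$. It identifies $N_+\backslash G$ with $\mathbb C^2\setminus 0$, with coordinates $(x,y)$. For a product $SL_2^{\,r}$ we get $A=\prod_{i=1}^r(\mathbb C^2\setminus 0)$ with coordinates $(x_i,y_i)$. Read what follows with $r=1$ first.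

The complement of $A$ in $\mathbb C^{2r}$ has codimension 2, so every regular function on $A$ is a polynomial: $\mathcal E(A)=\mathbb C[x_i,y_i]$. A regular differential operator on $A$ is a finite sum of regular functions times monomials in the $\partial_{x_i},\partial_{y_i}$. These coefficients are again polynomials, so the ring $\mathcal D(A)$ is the Weyl algebra, generated by $x_i,y_i,\partial_{x_i},\partial_{y_i}$.

Fix $\varrho_1,\dots,\varrho_r>0$ and put
$$\{f,g\}=\int_{\mathbb C^{2r}} f\,\bar g\;e^{-\sum_i\varrho_i(|x_i|^2+|y_i|^2)}\,dx\,dy\qquad(\text{Lebesgue measure}).$$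
An operator $D^*$ on $\mathcal E(A)$ is the adjoint of $D$ if $\{Df,g\}=\{f,D^*g\}$ for all $f,g\in\mathcal E(A)$. There is at most one: if $D_1,D_2$ both qualify, take $f=(D_1-D_2)g$ and use that the form is positive definite.

**Proposition 1.** For every $D$ in the Weyl algebra, $D^*$ exists and lies in the Weyl algebra.

**Proof.** The operator $\partial_{x_i}$ is a holomorphic derivative, so it kills $\bar g$. Integration by parts gives
$$\{\partial_{x_i}f,g\}=-\int f\,\bar g\;\partial_{x_i}\big(e^{-\varrho_ix_i\bar x_i-\cdots}\big)=\varrho_i\int f\,\bar g\,\bar x_i\,e^{-\cdots}=\{f,\varrho_ix_ig\}.$$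
So $\partial_{x_i}^*=\varrho_ix_i$. Since the form is Hermitian and $\varrho_i$ is real, $x_i^*=\varrho_i^{-1}\partial_{x_i}$. The same holds for $y_i$. If $D_1,D_2$ have adjoints, then $(D_1D_2)^*=D_2^*D_1^*$ and $(c_1D_1+c_2D_2)^*=\bar c_1D_1^*+\bar c_2D_2^*$. The generators have adjoints in the Weyl algebra, hence every element does. $\square$

Two things made this easy: the weight turned the adjoint of a coordinate into a differential operator, and we had a list of generators of $\mathcal D(A)$. For a general semisimple $G$ the space $N_+\backslash G$ is no longer an open piece of a vector space, and both points are in doubt. Is there still a weight for which $\mathcal D(A)$ is closed under adjoints?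

## 2. Weights built from the fundamental representations, and the statement

**Setup.** Let $G$ be a nontrivial connected, simply connected complex semisimple Lie group with Lie algebra $\mathfrak g$ of rank $r\ge1$. Let $N_+$ be a maximal unipotent subgroup with Lie algebra $\mathfrak n_+$, and $\mathfrak n_-$ the opposite maximal nilpotent subalgebra. Let $K$ be a maximal compact subgroup, chosen so that the corresponding Cartan involution $\theta$ of $\mathfrak g$ satisfies $\theta(\mathfrak n_+)=\mathfrak n_-$. The base affine space is $A=N_+\backslash G$. We write $\mathcal E(A)$ for its ring of regular functions and $\mathcal D(A)$ for its ring of regular differential operators, acting on $\mathcal E(A)$.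

Let $T_1,\dots,T_r$ be the fundamental representations, $f_i\in T_i$ a highest weight vector, and $\|\cdot\|_i$ a $K$-invariant norm with $\|f_i\|_i=1$. Put
$$H_i(g)=\|T_i(g^{-1})f_i\|_i^2,\qquad z_i(g)=\langle T_i(g^{-1})f_i,f_i\rangle_i .$$
Since $N_+$ fixes $f_i$, both are functions on $A$, and $z_i\in\mathcal E(A)$. For a positive function $u(t)$, $t>0$, and positive numbers $\varrho_1,\dots,\varrho_r$ let
$$\{f,g\}=\int_A f\,\bar g\;u\Big(\sum_i\varrho_iH_i\Big)\,\omega,$$
where $\omega$ is the $G$-invariant measure on $A$, whenever these integrals converge for all $f,g\in\mathcal E(A)$. In these notes $u$ is always measurable, and $\mathbb N=\{0,1,2,\dots\}$.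

For $SL_2$ the fundamental representation is $\mathbb C^2$ with $f_1=e_1$. So $H_1=|x|^2+|y|^2$ and $z_1=x$, and $\omega$ is Lebesgue measure, the $SL_2$-invariant measure on $\mathbb C^2\setminus0$. Section 1 is the case $u(t)=e^{-t}$.

**Conjecture II** (of "Differential operators on the base affine space and a study of $\mathfrak g$-modules"). For every such $G$ there are a positive, rapidly decreasing $u$ (which may depend on $G$) and positive $\varrho_1,\dots,\varrho_r$ such that the integrals converge on $\mathcal E(A)$ and, for every $D\in\mathcal D(A)$, the adjoint $D^*$ exists and belongs to $\mathcal D(A)$.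

**Theorem 2.** Let $G,K,N_+$ be as above.

**(a)** Suppose that for some measurable $u>0$ and some $\varrho_i>0$ the integrals converge on $\mathcal E(A)$, and that for each of the $r$ functions $z_i$ the multiplication operator $z_i$ has an adjoint $z_i^*\in\mathcal D(A)$. Then $G\cong SL_2^{\,r}$ or $G\cong SL_3$.

**(b)** For $G=SL_2^{\,r}$ and $G=SL_3$ suitable $u$ exist, with arbitrary $\varrho_i>0$. All solutions, up to a.e. equality, are

* for $SL_2^{\,r}$: $u(t)=Ce^{-t/\kappa}$;
* for $SL_3$: $u(t)=C\,u_0(t/\kappa)$, where $u_0(t)=\int_0^\infty s^{-2}e^{-s-t/s}\,ds\ \big(=2t^{-1/2}K_1(2\sqrt t)\big)$;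

with $C,\kappa>0$ arbitrary.

So Conjecture II is false. It fails for instance for $SL_4$, $Sp_4$, $G_2$ and $SL_2\times SL_3$: for every $G$ other than $SL_2^{\,r}$ and $SL_3$, and for every $u$ and $\varrho_i$ with convergent integrals, already some $z_i^*$ is not in $\mathcal D(A)$. The required $u,\varrho_i$ exist if and only if $G\cong SL_2^{\,r}$ or $G\cong SL_3$.

All pairs $(N_+,K)$ in a given $G$ are conjugate: maximal compact subgroups are conjugate, and $G=KB$ for a Borel subgroup $B$, so $K$ permutes the maximal unipotent subgroups transitively. In part (b) we may therefore use the standard choices: upper unitriangular matrices and special unitary groups.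

## 3. The scalar product on the isotypic blocks

The purpose of this section is to diagonalize $\{\,,\}$ as far as possible, and to see how little freedom $u$ gives us.

**Step 1: the blocks.** Let $\mathfrak h$ be the Cartan subalgebra normalizing $\mathfrak n_\pm$. It is $\theta$-stable because $\theta$ exchanges $\mathfrak n_+$ and $\mathfrak n_-$. Let $\omega_i$ be the fundamental weights, $\alpha_i$ the simple roots, $\rho=\sum\omega_i$. For a dominant weight $\lambda=\sum\lambda_i\omega_i$, $\lambda_i\in\mathbb N$, let $|\lambda|=\sum\lambda_i$, let $T_\lambda$ be the irreducible representation with highest weight $\lambda$ and highest weight vector $v_\lambda$, and let $d_\lambda=\dim T_\lambda$. Algebraic Peter–Weyl says that $\mathbb C[G]$ is the direct sum, over $\lambda$, of the spaces of matrix coefficients $g\mapsto\varphi(T_\lambda(g^{-1})v)$. Invariance under left translation by $N_+$ forces $v\in\mathbb Cv_\lambda$, so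
$$\mathcal E(A)=\mathbb C[G]^{N_+}=\bigoplus_\lambda E_\lambda,\qquad E_\lambda=\{g\mapsto\varphi(T_\lambda(g^{-1})v_\lambda):\varphi\in T_\lambda^*\}.$$
Under right translation $E_\lambda\cong T_\lambda^*$. For $h\in\exp\mathfrak h$ and $f\in E_\lambda$ we have $f(hg)=\lambda(h)^{-1}f(g)$. So the $E_\lambda$ are the eigenspaces of left translation by the torus, and $E_\lambda E_\mu\subset E_{\lambda+\mu}$. For $SL_2$, $E_n$ is the space of homogeneous polynomials of degree $n$.

**Step 2: the functions $z^\lambda$.** Realize $T_\lambda$ inside $\bigotimes T_i^{\otimes\lambda_i}$ with $v_\lambda=\bigotimes f_i^{\otimes\lambda_i}$, a unit vector for the product norm. Then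
$$z^\lambda:=\prod_iz_i^{\lambda_i}=\langle T_\lambda(g^{-1})v_\lambda,v_\lambda\rangle\in E_\lambda,\qquad z_i(e)=1,\qquad\int_K|z^\lambda|^2dk=\frac1{d_\lambda},\tag{1}$$
the last equality by Schur orthogonality, since $T_\lambda$ stays irreducible on $K$. Under right translation by the torus $z^\lambda$ has weight $-\lambda$: the functional $\langle\cdot,v_\lambda\rangle$ picks out the $v_\lambda$-coordinate, so composing it with $T_\lambda(h^{-1})$ multiplies it by $\lambda(h)^{-1}$. The weight $-\lambda$ has multiplicity one in $T_\lambda^*$, so $z^\lambda$ spans that weight space of $E_\lambda$.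

**Step 3: Iwasawa coordinates.** Let $\mathfrak a\subset\mathfrak h$ be the $(-1)$-eigenspace of $\theta$ and $A_{\mathbb R}=\exp\mathfrak a$, so $G=N_+A_{\mathbb R}K$. For $x=N_+ak$,
$$H_i(x)=\|T_i(k^{-1})T_i(a^{-1})f_i\|^2=a^{-2\omega_i}=:r_i .$$
On $N_+A_{\mathbb R}$ the left Haar measure is $a^{-4\rho}\,dn\,da$, because conjugation by $a$ scales $dn$ by $a$ to the sum of the positive roots, each counted twice (root spaces have real dimension 2). As $G$ is unimodular, $dg=a^{-4\rho}\,dn\,da\,dk$. The $\omega_i$ form a basis of $\mathfrak a^*$, so $a\mapsto(r_i)$ is a diffeomorphism onto $(0,\infty)^r$, with $da=\mathrm{const}\prod dr_i/r_i$ and $a^{-4\rho}=\prod r_i^2$. Up to a constant,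
$$\omega=a^{-4\rho}\,da\,dk=\prod_ir_i\,dr_i\;dk .$$

**Step 4: the constants $c(\lambda)$.** For $f\in E_\lambda$, $g\in E_\mu$ we have $f\bar g(ak)=a^{-\lambda-\mu}f(k)\overline{g(k)}$. The restrictions of $E_\lambda$ and $E_\mu$ to $K$ consist of matrix coefficients of irreducible representations, inequivalent if $\lambda\ne\mu$. By Schur orthogonality $E_\lambda\perp E_\mu$ for $\lambda\ne\mu$, and for $f,g\in E_\lambda$, using $a^{-2\lambda}=\prod r_i^{\lambda_i}$,
$$\{f,g\}=c(\lambda)\int_Kf\bar g\,dk,\qquad c(\lambda)=\mathrm{const}\int_{(0,\infty)^r}u\Big(\sum\varrho_ir_i\Big)\prod r_i^{\lambda_i+1}\,dr_i .$$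
The Dirichlet–Liouville formula says
$$\int_{(0,\infty)^r}u\big(\textstyle\sum t_i\big)\prod t_i^{p_i-1}dt_i=\frac{\prod\Gamma(p_i)}{\Gamma(\sum p_i)}\int_0^\infty u(t)\,t^{\sum p_i-1}dt.$$
(For $r=2$ substitute $t_1=t\vartheta$, $t_2=t(1-\vartheta)$ and use the Beta integral; then induct.) With $t_i=\varrho_ir_i$ and $p_i=\lambda_i+2$ it gives
$$c(\lambda)=\mathrm{const}\cdot\prod_i\varrho_i^{-\lambda_i-2}(\lambda_i+1)!\cdot m(|\lambda|),\qquad m(n)=\frac1{(n+2r-1)!}\int_0^\infty u(t)\,t^{n+2r-1}\,dt .\tag{2}$$
Here the constant does not depend on $\lambda$. Since $\{z^\lambda,z^\lambda\}=c(\lambda)/d_\lambda$, convergence for all $f,g$ forces $0<m(n)<\infty$ for all $n\in\mathbb N$; conversely this suffices, by Cauchy–Schwarz. Put $M(n)=m(n+1)/m(n)>0$. Then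
$$\frac{c(\lambda+\omega_i)}{c(\lambda)}=\varrho_i^{-1}(\lambda_i+2)\,M(|\lambda|).$$

The form is positive definite. It is invariant under right translation by $K$, because $\omega$ is and $H_i(gk)=H_i(g)$. The unknown function $u$ enters only through the sequence $M$, evaluated at the single number $|\lambda|$. This will decide the matter.

As a check, for $SL_2$, $u=e^{-t}$, $\varrho_1=1$, we get $m(n)=1$ and $\{x^n,x^n\}=\mathrm{const}\cdot(n+1)!/(n+1)=\mathrm{const}\cdot n!$. This agrees with $\int|x|^{2n}e^{-|x|^2-|y|^2}=\pi^2n!$.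

## 4. Finite order operators and a polynomiality test

**Definition.** Let $E$ be a commutative $\mathbb C$-algebra. An operator $D\in\mathrm{End}_{\mathbb C}(E)$ has order $\le k$ if all $(k+1)$-fold commutators $[\dots[D,f_0],\dots,f_k]$ with $f_j\in E$ vanish. Order $\le-1$ (or less) means $D=0$.

Thus, for $k\ge0$, $D$ has order $\le k$ if and only if $[D,f]$ has order $\le k-1$ for all $f\in E$. Order $\le 0$ means $Df=D(f\cdot1)=f\,D(1)$, that is, $D$ is multiplication by $D(1)$. On $\mathbb C[x]$ the operator $\partial_x$ has order 1, since $[\partial_x,f]=f'$. Elements of $\mathcal D(A)$ have finite order and act on $\mathcal E(A)$ as operators of finite order in this sense.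

**Lemma 3.** If $X$ has order $\le a$ and $Y$ has order $\le b$, with $a,b\ge0$, then $XY$ has order $\le a+b$ and $[X,Y]$ has order $\le a+b-1$.

**Proof.** Induct on $a+b$, using
$$[XY,f]=X[Y,f]+[X,f]Y,\qquad [[X,Y],f]=[[X,f],Y]+[X,[Y,f]].$$
If $a=b=0$ both are multiplication operators: the product is one, and the commutator is $0$. If $a+b\ge1$, the terms on the right have order $\le a+b-1$, respectively $\le a+b-2$, by induction (a term containing an operator of order $\le-1$ is zero). $\square$

**Lemma 4.** Let $D$ have order $\le k$ on $E$ and let $h,w_1,\dots,w_s\in E$. Then for $n\in\mathbb N^s$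
$$D(hw^n)=\sum_{|\beta|\le k}\binom n\beta\,w^{n-\beta}D_\beta(h),$$
where $D_\beta$ is the iterated commutator of $D$ with $\beta_j$ copies of each $w_j$. In particular, if $w_j(p)=1$ for all $j$ at a point $p$, then $D(hw^n)(p)$ is a polynomial in $n$.

**Proof.** On $\mathrm{End}(E)$, right multiplication by $w_j$ equals left multiplication by $w_j$ plus the operator $[\,\cdot\,,w_j]$. All these operators commute with each other because the $w_j$ commute. So the binomial theorem expands $D\,w^n$ as $\sum_\beta\binom n\beta w^{n-\beta}D_\beta$, and $D_\beta=0$ for $|\beta|>k$. (Terms with some $\beta_j>n_j$ have coefficient $0$.) Apply both sides to $h$. At $p$ the powers of $w$ become $1$ and only the polynomials $\binom n\beta$ remain. $\square$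

For example, the operator $f\mapsto f(0)$ on $\mathbb C[x]$ has no finite order: it sends $x^n$ to $1$ for $n=0$ and to $0$ for $n\geq1$, and evaluated at $x=1$ this is not polynomial in $n$.

Next we see what the adjoint of $z_i$ does to the monomials $z^\lambda$.

**Lemma 5.** $z_i^*z^{\lambda+\omega_i}=a_i(\lambda)\,z^\lambda$, where
$$a_i(\lambda)=\frac{\{z^{\lambda+\omega_i},z^{\lambda+\omega_i}\}}{\{z^\lambda,z^\lambda\}}=\varrho_i^{-1}(\lambda_i+2)\,M(|\lambda|)\,\frac{d_\lambda}{d_{\lambda+\omega_i}} .\tag{3}$$

**Proof.** We have $\{f,z_i^*z^{\lambda+\omega_i}\}=\{z_if,z^{\lambda+\omega_i}\}$. For $f\in E_\mu$ with $\mu\ne\lambda$ this is $0$, since $z_if\in E_{\mu+\omega_i}$. For $f\in E_\lambda$ a right-torus weight vector of weight $\nu\ne-\lambda$, the function $z_if$ has weight $\nu-\omega_i\ne-\lambda-\omega_i$. Vectors of different weight are orthogonal because the form is invariant under the compact torus in $K$, so again we get $0$. Hence $z_i^*z^{\lambda+\omega_i}$ is orthogonal to everything except the line $\mathbb Cz^\lambda$, and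 so lies on it. Pairing with $z^\lambda$ gives the first formula; the second follows from (1) and (2), since $\{z^\lambda,z^\lambda\}=c(\lambda)/d_\lambda$. $\square$

Suppose now that $z_i^*\in\mathcal D(A)$. Evaluate $z_i^*(z_i\,z^\lambda)=a_i(\lambda)z^\lambda$ at the coset of $e$, where all $z_j=1$, and use Lemma 4 with $h=z_i$, $w_j=z_j$:

$$z_i^*\in\mathcal D(A)\ \Longrightarrow\ a_i(\lambda)\ \text{is a polynomial in }\lambda\in\mathbb N^r.\tag{4}$$

## 5. Testing $SL_3$ and $SL_2\times SL_3$ by hand

**The Gaussian fails on $SL_3$.** The sensible first attempt is to keep $u=e^{-t}$. By (2), $m(n)=1$, so $M=1$. For $SL_3$ we have $d_\lambda=\frac12(\lambda_1+1)(\lambda_2+1)(|\lambda|+2)$, and (3) reads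
$$a_1(\lambda)=\varrho_1^{-1}(\lambda_1+1)\,\frac{|\lambda|+2}{|\lambda|+3}\,M(|\lambda|) .$$
With $M=1$ and $\lambda=n\omega_1$ this is $\varrho_1^{-1}\frac{(n+1)(n+2)}{n+3}=\varrho_1^{-1}\big(n+\frac2{n+3}\big)$. It is not a polynomial in $n$, because $\frac2{n+3}$ is nonzero and tends to $0$. By (4), $z_1^*\notin\mathcal D(A)$.

The obstruction is the denominator $|\lambda|+3$, and it is a function of $|\lambda|$. So a different $u$ might cancel it: we would like $M(n)=n+3$. We return to this in Section 8.

**No weight works on $SL_2\times SL_3$.** Let node 1 belong to $SL_2$ and nodes 2, 3 to $SL_3$. Then (3) for $i=2$ is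
$$a_2(\lambda)=\varrho_2^{-1}(\lambda_2+1)\,\frac{\lambda_2+\lambda_3+2}{\lambda_2+\lambda_3+3}\,M(\lambda_1+\lambda_2+\lambda_3).$$
Now the denominator is not a function of $|\lambda|$. Suppose $a_2$ is a polynomial, of degree $\delta$. Fix $N$ and put $\lambda=(N-n,n,0)$ with $0\le n\le N$. Then
$$(n+3)\,a_2(N-n,n,0)=\varrho_2^{-1}M(N)\,(n+1)(n+2).$$
Both sides are polynomials in $n$ of degree at most $\max(\delta+1,2)$ which agree at $N+1$ points. For $N$ large they agree identically. At $n=-3$ we get $0=2\varrho_2^{-1}M(N)$, which contradicts $M(N)>0$. So for $SL_2\times SL_3$ the conjecture fails for every $u$ and all $\varrho_i$.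

## 6. Denominators in Weyl's dimension formula: proof of part (a)

Assume $z_i^*\in\mathcal D(A)$ for all $i$. We follow the denominators of the polynomials $a_i$ for general $G$.

**Step 1: the explicit form of $a_i$.** Put $x_j=\lambda_j+1$. For a positive root $\alpha$ write $\alpha^\vee=\sum_jn_j(\alpha)\alpha_j^\vee$, so that $n_i(\alpha)=\langle\omega_i,\alpha^\vee\rangle\in\mathbb N$, and put
$$x(\alpha^\vee)=\langle\lambda+\rho,\alpha^\vee\rangle=\sum_jn_j(\alpha)x_j .$$
Weyl's dimension formula $d_\lambda=\prod_{\alpha>0}\langle\lambda+\rho,\alpha^\vee\rangle/\langle\rho,\alpha^\vee\rangle$ gives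
$$\frac{d_\lambda}{d_{\lambda+\omega_i}}=\prod_{\alpha>0,\ n_i(\alpha)>0}\frac{x(\alpha^\vee)}{x(\alpha^\vee)+n_i(\alpha)} .$$
The factor of $\alpha=\alpha_i$ is $x_i/(x_i+1)$, and its denominator cancels $\lambda_i+2=x_i+1$ in (3). So
$$a_i=\varrho_i^{-1}\,x_i\,M(|\lambda|)\prod_{\substack{\alpha>0,\ \alpha\ne\alpha_i\\ n_i(\alpha)>0}}\frac{x(\alpha^\vee)}{x(\alpha^\vee)+n_i(\alpha)} .\tag{5}$$

**Step 2: $M$ is rational.** Take $i=1$, $\lambda=n\omega_1$. By (4) the left side of (5) is a polynomial in $n$. The product on the right is a quotient of two polynomials in $n$ that are positive on $\mathbb N$, and $x_1=n+1$. Solving for $M(n)$, we get $M(n)=p(n)/q(n)$ for all $n\in\mathbb N$, with polynomials $p,q$ and $q$ without zeros on $\mathbb N$. Since $M>0$, $p\ne0$.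

**Step 3: a polynomial identity.** Since $|\lambda|=|x|-r$ with $|x|=\sum x_j$, (5) gives
$$a_i(x)\;q(|x|-r)\prod_\alpha\big(x(\alpha^\vee)+n_i(\alpha)\big)=\varrho_i^{-1}\,x_i\;p(|x|-r)\prod_\alpha x(\alpha^\vee)\tag{6}$$
for all $x\in(1,\dots,1)+\mathbb N^r$, where $\alpha$ runs over the same set as in (5) and $a_i(x)$ is the polynomial $a_i$ in the shifted variables. This set of points is Zariski dense, so (6) is an identity of polynomials in $x_1,\dots,x_r$.

**Step 4: every non-simple positive coroot is proportional to $\sum_{j=1}^r\alpha_j^\vee$.** Let $\alpha>0$ be non-simple, and choose $i$ with $n_i(\alpha)>0$. Then $\alpha$ occurs in the products in (6), so the irreducible polynomial $x(\alpha^\vee)+n_i(\alpha)$ divides the right side. Its constant term is nonzero, so it divides none of the homogeneous linear forms $x_i$, $x(\beta^\vee)$: a linear form it divides would be a constant multiple of it. Hence it divides $p(|x|-r)$, which is nonzero and, up to a scalar, a product of factors $|x|-\mathrm{const}$. So it is a multiple of one of these,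 and comparing linear parts, $x(\alpha^\vee)$ is proportional to $|x|$. This is the claim. Note that the sum runs over all simple coroots of $G$.

In $Sp_4$, for instance, number the simple roots so that $2\alpha_1^\vee+\alpha_2^\vee$ is a coroot. The denominators in $a_1$ are $x_1+x_2+1$ and $2x_1+x_2+2$, and a function of $x_1+x_2$ can only cancel the first.

**Step 5: the groups that survive.** If there is no non-simple positive coroot, the Dynkin diagram has no edges. All simple factors are $\mathfrak{sl}_2$, and as $G$ is simply connected, $G\cong SL_2^{\,r}$.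

Otherwise some non-simple positive coroot contains all simple coroots with nonzero coefficient. The support of a coroot is connected, so the Dynkin diagram is connected, $\mathfrak g$ is simple, and $r\ge2$. Let $\{j,k\}$ be an edge. Two simple coroots with negative inner product have a coroot as their sum, so $\alpha_j^\vee+\alpha_k^\vee$ is a non-simple positive coroot. By Step 4 its support $\{j,k\}$ is the set of all nodes, so $r=2$. Distinct positive coroots are never proportional, so Step 4 leaves room for exactly one non-simple positive coroot. Types $A_2,B_2,G_2$ have $1,2,4$ of them. So $\mathfrak g=\mathfrak{sl}_3$ and $G\cong SL_3$.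

This proves part (a) of Theorem 2, and with it the failure of Conjecture II. $\blacksquare$

## 7. Uniqueness of the Gaussian for $SL_2^{\,r}$

Existence is Proposition 1 for $u=e^{-t}$. For $u=Ce^{-t/\kappa}$ the constant $C$ does not affect adjoints, and $1/\kappa$ is absorbed in the $\varrho_i$, which were arbitrary.

**Step 1: comparing with the Gaussian.** Let $u$ be any solution, with parameters $\varrho_i$, and let $\{\,,\}_0$ be the form for $e^{-t}$ with the same $\varrho_i$, for which $m(n)=1$. By (2), $\{\,,\}=\mathrm{const}\cdot m(|\lambda|)\{\,,\}_0$ on $E_\lambda$, the polynomials of multidegree $\lambda$ (where $\lambda_i$ is the degree in $(x_i,y_i)$). For $f\in E_\lambda$ and $g\in E_{\lambda+\omega_1}$,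
$$\{x_1f,g\}=\mathrm{const}\cdot m(|\lambda|+1)\{x_1f,g\}_0=\mathrm{const}\cdot m(|\lambda|+1)\{f,\varrho_1^{-1}\partial_{x_1}g\}_0=\{f,\ \varrho_1^{-1}M(|\lambda|)\,\partial_{x_1}g\},$$
so $x_1^*=\varrho_1^{-1}M(|\lambda|)\,\partial_{x_1}$ on $E_{\lambda+\omega_1}$. In the same way, $\partial_{x_1}^*g=\varrho_1M(|\lambda|)^{-1}x_1g$ for $g\in E_\lambda$.

**Step 2: $M$ and $1/M$ are both polynomials.** Since $x_1^*\in\mathcal D(A)$ and $x_1^*(x_1y_1^n)=\varrho_1^{-1}M(n)\,y_1^n$, Lemma 4 (with $h=x_1$, $w=y_1$, at a point with $y_1=1$) shows that $M$ is a polynomial on $\mathbb N$. Since $\partial_{x_1}^*\in\mathcal D(A)$ and $\partial_{x_1}^*(x_1^n)=\varrho_1M(n)^{-1}x_1^{n+1}$, Lemma 4 (with $h=1$, $w=x_1$, at a point with $x_1=1$) shows that $1/M$ is a polynomial on $\mathbb N$. The product of the two polynomials is $1$ on $\mathbb N$, hence identically. So $M=\kappa$ is a constant, and $\kappa>0$.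

**Step 3: the moments determine $u$.** Now $m(n)=m(0)\kappa^n$, that is,
$$\int_0^\infty u(t)\,t^{n+2r-1}dt=m(0)\,\kappa^n\,(n+2r-1)!\,.$$
These are the moments of the measure $Ce^{-t/\kappa}t^{2r-1}dt$ with $C=m(0)\kappa^{-2r}$. Carleman's criterion for the Stieltjes problem says: if $\mu_n$ are the moments of a positive measure on $[0,\infty)$ and $\sum\mu_n^{-1/2n}=\infty$, then the measure is determined by them. Here $\mu_n^{1/2n}=O(n^{1/2})$, so the sum diverges. Hence $u(t)t^{2r-1}dt=Ce^{-t/\kappa}t^{2r-1}dt$, and $u=Ce^{-t/\kappa}$ a.e. $\blacksquare$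

## 8. $SL_3$: a quadric cone, a Bessel weight, and the adjoints of the coordinates

Take $K=SU(3)$ and $N_+$ upper unitriangular.

**Step 1: coordinates on $A$.** Let $f_1=e_1\in T_1=\mathbb C^3$ and $f_2=e_3^*\in T_2=(\mathbb C^3)^*$. The map $g\mapsto(x,y)=(g^{-1}e_1,\ e_3^*g)$ is constant on cosets $N_+g$, and $y(x)=e_3^*gg^{-1}e_1=0$. Put
$$q=\sum_{j=1}^3x_jy_j,\qquad Q=\{q=0\}\subset\mathbb C^6 .$$
The map identifies $A$ with $\{(x,y)\in Q:\ x\ne0,\ y\ne0\}$, as we now check. Given such $(x,y)$, choose $v,w$ with $y(v)=0$, $y(w)=1$ and $\det(x,v,w)=1$; the matrix $h$ with these columns has $he_1=x$ and $yh=e_3^*$, so $g=h^{-1}$ maps to $(x,y)$. If $g$ maps to $(e_1,e_3^*)$, then its first column is $e_1$ and its last row is $e_3^*$, and $\det g=1$ makes it upper unitriangular. A bijective orbit map of homogeneous spaces over $\mathbb C$ is an isomorphism of varieties.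

In these coordinates $H_1=|x|^2$, $H_2=|y|^2$, $z_1=x_1$, $z_2=y_3$. Left translation by the torus multiplies $x$ by $\omega_1(h)^{-1}$ and $y$ by $\omega_2(h)^{-1}$, so $E_\lambda$ is the part of bidegree $(\lambda_1,\lambda_2)$ in $(x,y)$.

**Step 2: $\mathcal E(A)=\mathbb C[Q]$ and $\mathcal D(A)=\mathcal D(Q)$.** The hypersurface $Q$ has singular locus $\{0\}$, so it is normal. The complement $Q\setminus A=\{x=0\}\cup\{y=0\}$ has dimension $3$, codimension $2$ in $Q$. Hence regular functions on $A$ extend to $Q$, and $\mathcal E(A)=\mathbb C[Q]$. Let $\mathcal D(Q)$ be the algebra of finite order operators on $\mathbb C[Q]$. Elements of $\mathcal D(A)$ act on $\mathbb C[Q]$ with finite order. Conversely, a finite order operator on $\mathbb C[Q]$ extends uniquely to each localization $\mathbb C[Q]_f$. The affine open sets where $x_jy_l\ne0$ cover $A$, and by uniqueness the extensions agree on overlaps and glue to an element of $\mathcal D(A)$. The same uniqueness shows that an element of $\mathcal D(A)$ is determined by its action on $\mathbb C[Q]$.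 So $\mathcal D(A)=\mathcal D(Q)$.

**Step 3: the weight.** Section 5 asks for $M(n)=n+3$. Take $m(n)=(n+2)!$; as $r=2$, this means $\int u\,t^{n+3}dt=(n+3)!\,(n+2)!$. A product of two factorials is the moment sequence of a multiplicative convolution of two exponential-type densities, which suggests $u_0(t)=\int_0^\infty s^{-2}e^{-s-t/s}ds$. Indeed, by Tonelli,
$$\int_0^\infty u_0(t)\,t^{n+3}dt=\int_0^\infty s^{-2}e^{-s}\,(n+3)!\,s^{n+4}\,ds=(n+3)!\,(n+2)!\,.$$
So $m(n)=(n+2)!$, $M(n)=n+3$, and all integrals converge. Clearly $u_0>0$. For $N\ge2$ the inequality $t^Ne^{-t/s}\le N!\,s^N$ gives $t^Nu_0(t)\le N!\,(N-2)!$, so $u_0$ is rapidly decreasing. Formula (3) becomes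
$$a_i(\lambda)=\varrho_i^{-1}(\lambda_i+1)(|\lambda|+2),\qquad i=1,2.\tag{7}$$

**Step 4: candidates for the adjoints.** The operator $\partial_{x_j}$ on $\mathbb C[x,y]$ does not act on $\mathbb C[Q]$, since $\partial_{x_j}q=y_j\notin(q)$. Let $\mathsf E$ be the Euler operator (multiplication by the total degree) and $\Delta=\sum_j\partial_{x_j}\partial_{y_j}$. Formula (7) says that $\varrho_1x_1^*$ acts on the monomials $x_1^{\lambda_1+1}y_3^{\lambda_2}$ as $(\mathsf E+2)\partial_{x_1}$ does. Modulo $(q)$,
$$(\mathsf E+2)\partial_{x_j}(qg)=(\mathsf E+2)(y_jg)+(\mathsf E+2)(q\,\partial_{x_j}g)\equiv y_j(\mathsf E+3)g ,$$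
because $(\mathsf E+2)y_j=y_j(\mathsf E+3)$ and $(\mathsf E+2)q=q(\mathsf E+4)$. So this operator does not preserve $(q)$ either. But differentiating $qg$ twice gives
$$\Delta q=q\Delta+\mathsf E+3$$
as operators, so $y_j\Delta(qg)\equiv y_j(\mathsf E+3)g$ has the same defect. Hence the operators
$$P_j=(\mathsf E+2)\partial_{x_j}-y_j\Delta,\qquad P_j'=(\mathsf E+2)\partial_{y_j}-x_j\Delta$$
preserve $(q)$ (for $P_j'$ exchange the roles of $x$ and $y$). They descend to $\mathbb C[Q]$. On $\mathbb C[x,y]$ they have order $\le2$ by Lemma 3, and commutators descend with them, so they lie in $\mathcal D(Q)$ with order $\le2$. They have bidegree $(-1,0)$ and $(0,-1)$, hence total degree $-1$.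

**Lemma 6.** For $u=u_0$: $x_j^*=\varrho_1^{-1}P_j$ and $y_j^*=\varrho_2^{-1}P_j'$.

**Proof.** Both $x_j^*$ and $P_j$ map $E_{\lambda+\omega_1}$ to $E_\lambda$ and kill $E_\mu$ when $\mu_1=0$: for $P_j$ because $\partial_{x_j}$ and $\Delta$ kill polynomials in $y$ alone; for $x_j^*$ because the image of multiplication by $x_j$ is orthogonal to such $E_\mu$.

Next we compare them under $K$. Let $\pi(k)$ be right translation by $k\in K$, so that $\pi(k)F(x,y)=F(k^{-1}x,yk)$. Write $\pi(k)x_j=\sum_lU_{lj}x_l$ with $U_{lj}=(k^{-1})_{jl}$ unitary. Since $\overline{U_{lj}}=k_{lj}$, we have $\pi(k)y_j=\sum_l\overline{U_{lj}}\,y_l$. Also $\pi(k)\partial_{x_j}\pi(k)^{-1}=\sum_l\overline{U_{lj}}\,\partial_{x_l}$: both sides are derivations killing the $y$'s, and both send $\pi(k)x_m=\sum_lU_{lm}x_l$ to $\delta_{jm}$. Similarly $\pi(k)\partial_{y_j}\pi(k)^{-1}=\sum_lU_{lj}\partial_{y_l}$. So $\Delta$ and $\mathsf E$ are invariant, and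
$$\pi(k)P_j\pi(k)^{-1}=\sum_l\overline{U_{lj}}\,P_l .$$
As $\pi(k)$ is unitary for $\{\,,\}$, also $\pi(k)x_j^*\pi(k)^{-1}=\big(\sum_lU_{lj}x_l\big)^*=\sum_l\overline{U_{lj}}\,x_l^*$. Therefore $x_j\mapsto x_j^*$ and $x_j\mapsto P_j$, extended conjugate-linearly to $E_{\omega_1}$, both define $K$-maps
$$\overline{E_{\omega_1}}\otimes E_{\lambda+\omega_1}\longrightarrow E_\lambda .$$
As $\overline{E_{\omega_1}}\cong E_{\omega_1}^*$ for the compact group $K$, the space of such maps is $\mathrm{Hom}_K(E_{\lambda+\omega_1},E_{\omega_1}\otimes E_\lambda)$. It is one-dimensional: $E_{\omega_1}\otimes E_\lambda\cong(T_{\omega_1}\otimes T_\lambda)^*$, and $T_{\lambda+\omega_1}$ occurs exactly once in $T_{\omega_1}\otimes T_\lambda$. So the two maps are proportional for each $\lambda$. To find the factor, compute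
$$P_1(x_1^{\lambda_1+1}y_3^{\lambda_2})=(|\lambda|+2)(\lambda_1+1)\,x_1^{\lambda_1}y_3^{\lambda_2}\ne0,$$
where $\Delta$ contributes nothing because no pair $x_j,y_j$ with the same $j$ occurs. By Lemma 5 and (7), $x_1^*$ sends the same element to $\varrho_1^{-1}(\lambda_1+1)(|\lambda|+2)\,x_1^{\lambda_1}y_3^{\lambda_2}$. The factor is $\varrho_1^{-1}$ for every $\lambda$. The argument for $y_j$ is the same, with $\omega_2$ in place of $\omega_1$ and $P_3'(x_1^{\lambda_1}y_3^{\lambda_2+1})=(|\lambda|+2)(\lambda_2+1)x_1^{\lambda_1}y_3^{\lambda_2}$. $\square$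

Taking adjoints once more, $P_j^*=\varrho_1x_j$ and $(P_j')^*=\varrho_2y_j$.

## 9. Order against degree on the cone

At this point the proof of Proposition 1 would say: the generators have adjoints in $\mathcal D(A)$, so we are done. It stops here, because we have no list of generators of $\mathcal D(Q)$ to check. We need a criterion for $D^*\in\mathcal D(Q)$ that does not mention generators of $\mathcal D(Q)$, only generators of the function ring.

**Lemma 7.** Let $E$ be a commutative algebra generated by elements $v_a$. If all $(n+1)$-fold commutators of $D\in\mathrm{End}(E)$ with the generators $v_a$ vanish, then $D$ has order $\le n$.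

**Proof.** Let $O_n$ be the set of such $D$, with $O_{-1}=0$. It is stable under left and right multiplication by $E$, because $[fD,v]=f[D,v]$ and $[Df,v]=[D,v]f$. Let $D\in O_n$, $n\ge0$. Then $[D,v_a]\in O_{n-1}$. From $[D,fg]=f[D,g]+[D,f]g$ we get $[D,f]\in O_{n-1}$ for all $f\in E$. By induction on $n$ (starting with $O_{-1}=0$), $[D,f]$ has order $\le n-1$ for all $f$, so $D$ has order $\le n$. $\square$

Let us see how this gives a second proof of Proposition 1 for $SL_2$, using no generators of the Weyl algebra. An operator of order $\le k$ on $\mathbb C[x,y]$ is a sum of terms $x^ay^b\partial_x^{a'}\partial_y^{b'}$ with $a'+b'\le k$. If it is nonzero and homogeneous, its degree is $\ge-k$. Let $D$ be homogeneous of degree $d$ and order $\le k$. A commutator with $\partial_x$ or $\partial_y$ lowers the degree by $1$ and keeps the order $\le k$. So $n$-fold commutators of $D$ with $\partial_x,\partial_y$ vanish for $n>d+k$. Taking adjoints turns $\partial_x,\partial_y$ into multiples of $x,y$: the $n$-fold commutators of $D^*$ with the coordinates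 vanish for $n>\max(d+k,0)$. By Lemma 7, $D^*$ has finite order.

On $Q$ the operators $P_j,P_j'$ play the role of $\partial_x,\partial_y$. Now each commutator lowers the degree by $1$ but may raise the order by $1$. The bound $d\ge-k$ is then useless: after $n$ steps it reads $d-n\ge-(k+n)$. What saves the argument is that on the cone $Q$ a better bound holds, $d\ge-k/2$. (On $\mathbb C^6$ it fails: $\partial_{x_1}$ has $d=-1$, $k=1$. The operators $P_j$ on $Q$ have $d=-1$ and order $\le2$, so by the bound their order is exactly $2$.)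

Before proving it, we reduce to homogeneous operators.

**Lemma 8.** Let $D\in\mathcal D(Q)$ have order $\le k$, and let $D_\mu=\sum_\lambda\mathrm{pr}_{\lambda+\mu}\,D\,\mathrm{pr}_\lambda$ be its component of bidegree $\mu$. Each $D_\mu$ has order $\le k$, only finitely many are nonzero, and $D=\sum_\mu D_\mu$.

**Proof.** If $f$ is bihomogeneous of bidegree $\nu$, then $[D_\mu,f]=[D,f]_{\mu+\nu}$. So iterated commutators of $D_\mu$ with bihomogeneous elements are components of those of $D$, and $(k+1)$-fold ones vanish; by multilinearity $D_\mu$ has order $\le k$. Next, by Lemma 4 with $h=1$ and the six coordinates as $w_j$, an operator of order $\le k$ is determined by the functions $D_\beta(1)$ with $|\beta|\le k$. Expanding the commutators, each $D_\beta(1)$ is a combination of $w^{\beta-\gamma}D(w^\gamma)$ with $\gamma\le\beta$. So an operator of order $\le k$ is determined by its values on polynomials of degree $\le k$, a finite-dimensional sum of blocks. The image of this space under $D$ lies in finitely many blocks, so all but finitely many $D_\mu$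 vanish on it, hence vanish. $\square$

Put $B((x,y),(x',y'))=\sum_j(x_jy_j'+x_j'y_j)$, a nondegenerate symmetric form on $\mathbb C^6$ with $q(v)=\frac12B(v,v)$ and $dq_w=B(w,\cdot)$.

**Lemma 9.** Let $0\ne D\in\mathcal D(Q)$ be homogeneous of total degree $d$ and exact order $k$. Then $k\le2(d+k)$.

**Proof.** The plan is to view the top-order part of $D$ as a function $\sigma(w,\xi)$, and to move $w$ along a parabola on the cone.

**Step 1: the symbol.** For $\xi\in\mathbb C^6$ let $\ell_\xi(v)=B(\xi,v)$, and let $\sigma(\cdot,\xi)$ be the $k$-fold commutator of $D$ with $\ell_\xi$. This is an operator of order $\le0$, hence a function in $\mathbb C[Q]$. It is homogeneous of degree $m:=d+k$ in $w\in Q$, and of degree $k$ in $\xi$. It is not identically zero: the $k$-fold commutators with linear functions are symmetric and multilinear, and every linear function is some $\ell_\xi$. If $\sigma\equiv0$, polarization shows that all $k$-fold commutators with coordinates vanish, and then $D$ has order $\le k-1$ by Lemma 7. (For $k=0$, $\sigma$ is $D$ itself.)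 Since $\mathbb C[Q]$ has no elements of negative degree, $m\ge0$. This settles $k=0$. Let $k\ge1$.

**Step 2: $\sigma(w,\xi+sw)=\sigma(w,\xi)$ for $w\in Q$, $s\in\mathbb C$.** Let $D'$ be a $(k-1)$-fold commutator of $D$ with linear functions. It has order $\le1$, so $f\mapsto[D',f]$ takes values in $\mathbb C[Q]$, and it is a derivation there. Let $v_a$ be the six coordinates. As $q=0$ in $\mathbb C[Q]$,
$$0=[D',q]=\sum_a\frac{\partial q}{\partial v_a}\,[D',v_a].$$
The value of the right side at $w\in Q$ is $[D',\ell_w](w)$, because $\sum_a\frac{\partial q}{\partial v_a}(w)\,v_a=dq_w=\ell_w$. So the symmetric multilinear form in $\xi_1,\dots,\xi_k$ that polarizes $\sigma(w,\cdot)$ vanishes as soon as one argument is $w$. This gives the claim.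

**Step 3: a good pair $(w,\xi)$.** The variety $Q\times\mathbb C^6$ is irreducible, and neither $\sigma$ nor $B(w,\xi)$ vanishes identically on it. So there is a pair with $\sigma(w,\xi)\ne0$ and $b:=B(w,\xi)\ne0$. Replace $\xi$ by $\xi-\frac{q(\xi)}bw$. By Step 2 this does not change $\sigma(w,\xi)$, and it does not change $b$ since $B(w,w)=0$. Because $q(\xi+sw)=q(\xi)+sb$, the new $\xi$ has $q(\xi)=0$, that is, $B(\xi,\xi)=0$.

**Step 4: a parabola on the cone.** The span of $w,\xi$ is a hyperbolic plane, so $\{w,\xi\}^\perp$ is nondegenerate of dimension $4$, and it contains $v$ with $B(v,v)=-2b$. Put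
$$w(t)=w+tv+t^2\xi .$$
Then $q(w(t))=\frac12\big(t^2B(v,v)+2t^2B(w,\xi)\big)=\frac12(-2b+2b)t^2=0$, so $w(t)\in Q$ for all $t$. The function $\varphi(t)=\sigma(w(t),\xi)$ is a polynomial in $t$, and $\varphi(0)=\sigma(w,\xi)\ne0$.

**Step 5: growth at infinity.** For $t\ne0$, Step 2 at the point $w(t)$ lets us replace $\xi$ by $\xi-t^{-2}w(t)=-t^{-1}(v+t^{-1}w)$. Also $w(t)=t^2(\xi+t^{-1}v+t^{-2}w)$. By homogeneity of degree $m$ in the first and $k$ in the second argument,
$$\varphi(t)=(-1)^k\,t^{2m-k}\,\sigma\big(\xi+t^{-1}v+t^{-2}w,\ v+t^{-1}w\big).$$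
As $t\to\infty$ the last factor tends to $\sigma(\xi,v)$. If $2m<k$, then $\varphi(t)\to0$. A polynomial that tends to $0$ is zero, which contradicts $\varphi(0)\ne0$. So $k\le2m=2(d+k)$. $\square$

## 10. Closure of $\mathcal D(N_+\backslash SL_3)$ under adjoints for the weight $u_0$

Let $u=u_0$, and let $D\in\mathcal D(A)=\mathcal D(Q)$. By Lemma 8 we may assume that $D$ is bihomogeneous, of bidegree $\mu$, total degree $d$ and order $\le k$, $k\ge0$. Then $D$ maps each $E_\lambda$ to $E_{\lambda+\mu}$. These blocks are finite-dimensional and mutually orthogonal, so $D^*$ exists as a linear operator on $\mathcal E(A)$, block by block. What must be shown is that it has finite order.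

**Step 1: commutators with $P_j,P_j'$ die out.** Let $D_n$ be an $n$-fold commutator of $D$ with elements of $\{P_j,P_j'\}$. These have order $\le2$ and degree $-1$. So $D_n$ has degree $d-n$ and, by Lemma 3, order $\le k+n$. Suppose $D_n\ne0$ has exact order $k_n\le k+n$. Lemma 9 gives $k_n\le2(d-n+k_n)$, that is, $2n-2d\le k_n\le k+n$. So $n\le2d+k$. Hence $D_n=0$ for $n>\max(2d+k,0)$.

**Step 2: take adjoints.** For operators with adjoints, $[D,P]^*=-[D^*,P^*]$. By Lemma 6 the adjoints of $P_j,P_j'$ are $\varrho_1x_j,\varrho_2y_j$. So all $n$-fold commutators of $D^*$ with the coordinates vanish for $n>\max(2d+k,0)$. By Lemma 7, applied to $E=\mathbb C[Q]$ and the coordinates $x_j,y_j$, the operator $D^*$ has finite order. Hence $D^*\in\mathcal D(Q)=\mathcal D(A)$.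

So $u_0$ is a solution for all $\varrho_1,\varrho_2>0$. Hence so is $Cu_0(t/\kappa)$, as $1/\kappa$ is absorbed in the $\varrho_i$. $\blacksquare$

## 11. Uniqueness of the weight for $SL_3$

The argument is that of Section 7, with $P_1$ in place of $\partial_{x_1}$.

**Step 1: comparing with $u_0$.** Let $u$ be any solution, with parameters $\varrho_i$, and let $\{\,,\}_0$ be the form for $u_0$ with the same $\varrho_i$. By (2), $\{\,,\}=s(|\lambda|)\{\,,\}_0$ on $E_\lambda$ with $s(n)=\mathrm{const}\cdot m(n)/(n+2)!$. Put $S(n)=s(n+1)/s(n)$. For $f$ of total degree $n$ and $g$ of total degree $n+1$, Lemma 6 gives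
$$\{x_1f,g\}=s(n+1)\{x_1f,g\}_0=s(n+1)\{f,\varrho_1^{-1}P_1g\}_0=\{f,\ \varrho_1^{-1}S(n)P_1g\}.$$
So $x_1^*=\varrho_1^{-1}S(n)P_1$ on elements of total degree $n+1$. In the same way, $P_1^*g=\varrho_1S(n)^{-1}x_1g$ for $g$ of total degree $n$.

**Step 2: $S$ is constant.** We have
$$P_1(x_1y_1^n)=(\mathsf E+2)y_1^n-y_1\Delta(x_1y_1^n)=(n+2)y_1^n-n\,y_1^n=2y_1^n ,$$
so $x_1^*(x_1y_1^n)=2\varrho_1^{-1}S(n)\,y_1^n$. As $x_1^*\in\mathcal D(A)$, Lemma 4 (with $h=x_1$, $w=y_1$, at a point of $Q$ with $y_1=1$) shows that $S$ is a polynomial on $\mathbb N$. Also $P_1\in\mathcal D(A)$, so $P_1^*\in\mathcal D(A)$, and $P_1^*(x_1^n)=\varrho_1S(n)^{-1}x_1^{n+1}$. Lemma 4 at a point of $Q$ with $x_1=1$ shows that $1/S$ is a polynomial on $\mathbb N$. So $S=\kappa$ is a constant, $\kappa>0$.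

**Step 3: moments.** Hence $m(n)=\mathrm{const}\cdot\kappa^n(n+2)!$, that is,
$$\int_0^\infty u(t)\,t^{n+3}dt=\mathrm{const}\cdot\kappa^n\,(n+3)!\,(n+2)!\,.$$
Since $\int u_0(t/\kappa)\,t^{n+3}dt=\kappa^{n+4}(n+3)!\,(n+2)!$, these are the moments of $Cu_0(t/\kappa)\,t^3dt$ for a suitable $C>0$. From $(n+3)!\,(n+2)!\le(n+3)^{2n+5}$ we get $\mu_n^{1/2n}=O(n)$ for the $n$-th moment $\mu_n$, so $\sum\mu_n^{-1/2n}=\infty$. Carleman's criterion for the Stieltjes problem shows that the measure is determined by its moments, and $u=Cu_0(t/\kappa)$ a.e. This completes the proof of Theorem 2. $\blacksquare$
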